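# Ingleton's Extension Theorem and the Axiom of Choice

Throughout we work in ZF, Zermelo–Fraenkel set theory with Foundation and without the Axiom of Choice. Whenever a proof seems to choose something, we check that finitely many choices are made or that a rule makes the choice.

## 1. Linear functionals on vector spaces without a topology

How much choice is hidden in the innocent sentence "a non-zero vector space has a non-zero linear functional"? We answer this first. It is the easy case of the main result, because it contains no norm. Afterwards we ask what a norm changes.

**Definition.** $\mathbf{AC}$ says: if $(A_i)_{i\in I}$ is a non-empty family of non-empty sets, there is a mapping $f:I\to\bigcup_{i\in I}A_i$ with $f(i)\in A_i$ for every $i\in I$.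

**Definition.** $\mathbf{MC}$ (multiple choice) says: for every family $(A_i)_{i\in I}$ of non-empty sets there is a family $(S_i)_{i\in I}$ with each $S_i$ a finite non-empty subset of $A_i$. Such a family $(S_i)$ is called a multiple choice function for $(A_i)$.

Two small examples. If all $A_i$ are sets of real numbers, a multiple choice function gives a choice function: take $\min S_i$. If all $A_i$ have two elements, then $S_i=A_i$ is a multiple choice function that tells us nothing about choosing one element. So a multiple choice function for one family need not help with that family; the strength of MC comes from applying it to other families (Section 2).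

**Proposition 1 (the case without topology).** Let $c$ be $0$ or a prime. If every non-zero vector space over every field of characteristic $c$ admits a non-zero linear functional, then $\mathbf{AC}$ holds.

The plan is this. From a family $(A_i)$ we build fields $K\subset L$ such that two elements of the same $A_i$ differ, inside $L$, by an element of $K$. A $K$-linear map $L\to K$ that fixes $K$ then moves all elements of $A_i$ "in parallel", and this produces one element $u_i\in L$ attached to the whole set $A_i$. That element has to involve some variables coming from $A_i$, and it can involve only finitely many.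

**Step 1: the fields.** The purpose of this step is to define $L$ and $K$ without choosing anything. Let $(A_i)_{i\in I}$ be a non-empty family of non-empty sets. Put $X_i=\{i\}\times A_i$ and $X=\bigcup_{i}X_i$, a disjoint union. Let $k$ be the prime field of characteristic $c$ (so $k=\mathbb Q$ or $k=\mathbb F_p$), let $k[X]$ be the polynomial ring whose indeterminates are the elements of $X$, and let $L=k(X)$ be its fraction field. For $S\subseteq X$ we regard $k(S)$ as a subfield of $L$.

For $i\in I$ let $\tau_i$ be the ring homomorphism $k[X]\to k[X]$ over $k$ with
$$\tau_i(x)=x+1\ \text{ for } x\in X_i,\qquad \tau_i(x)=x\ \text{ for } x\in X\setminus X_i .$$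
It is an automorphism, whose inverse sends $x$ to $x-1$ on $X_i$; it extends to an automorphism of $L$, also called $\tau_i$. Put
$$K=\{u\in L:\ \tau_i(u)=u\ \text{ for all } i\in I\}.$$
This is a subfield of $L$. If $x,y\in X_i$, then $\tau_i(x-y)=(x+1)-(y+1)=x-y$, and $\tau_j$ fixes both $x$ and $y$ for $j\ne i$. Hence
$$x-y\in K\qquad\text{for } x,y\in X_i. \tag{1}$$

**Step 2: supports.** The purpose of this step is to make precise which variables an element of $L$ "really involves". For instance $\frac{x^2-y^2}{x-y}-x$ is equal to $y$, so it involves only $y$.

**Lemma 2.** For each $u\in L$ there is a least finite set $\operatorname{supp}(u)\subseteq X$ with $u\in k(\operatorname{supp}(u))$.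

*Proof.* Every $u\in L$ lies in $k(S)$ for some finite $S\subseteq X$, since a fraction contains finitely many variables. We claim: if $S,S'$ are finite and $u\in k(S)\cap k(S')$, then $u\in k(S\cap S')$.

For $u=0$ this is clear. Let $u\ne0$ and write $u=a/b$ in lowest terms in $k[S]$ and $u=a'/b'$ in lowest terms in $k[S']$. Polynomial rings in finitely many variables over a field are unique factorization domains, so this is possible. If a polynomial $d\in k[S\cup S']$ divides a non-zero element of $k[S]$, then $d\in k[S]$: degrees in each single variable add under multiplication, so $d$ has degree $0$ in every variable outside $S$; the same applies to the cofactor. Therefore a common divisor of $a$ and $b$ in $k[S\cup S']$ already is a common divisor in $k[S]$, hence a constant. So $a/b$ is in lowest terms in $k[S\cup S']$ too, and likewise $a'/b'$. From $ab'=a'b$ in the unique factorization domain $k[S\cup S']$ we get $a\mid a'$ and $a'\mid a$, so $a=\gamma a'$ with $\gamma\in k^\times$, and then $b=\gamma b'$. Thus $a,b\in k[S]\cap k[S']=k[S\cap S']$, which proves the claim.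

Now let $\operatorname{supp}(u)$ be the intersection of all finite $S$ with $u\in k(S)$. Fix one such set $S_0$. The intersection equals the intersection of the sets $S_0\cap S$. Each of these satisfies $u\in k(S_0\cap S)$ by the claim, and only finitely many of them occur, being subsets of the finite set $S_0$. Applying the claim finitely often gives $u\in k(\operatorname{supp}(u))$. $\square$

**Step 3: an equation that yields multiple choice.** The purpose of this step is to isolate what we must extract from any functional.

**Lemma 3.** Let $k$ be any prime field, and let $L$ and the $\tau_i$ be as in Step 1. If $(u_i)_{i\in I}$ is a family in $L$ with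
$$\tau_i(u_i)=u_i+1\qquad\text{for all } i\in I, \tag{2}$$
then $(A_i)_{i\in I}$ has a multiple choice function.

*Proof.* The automorphism $\tau_i$ fixes $k(X\setminus X_i)$ pointwise. If $\operatorname{supp}(u_i)\cap X_i$ were empty, we would have $\tau_i(u_i)=u_i\neq u_i+1$, against (2). So $\operatorname{supp}(u_i)\cap X_i$ is a finite non-empty subset of $X_i=\{i\}\times A_i$. Its projection to $A_i$ is our $S_i$. $\square$

**Step 4: a normalized functional solves the equation.** The purpose of this step is to get (2) from linear algebra.

**Proposition 4.** If there is a $K$-linear map $g_0:L\to K$ with $g_0(1)=1$, then $(A_i)_{i\in I}$ has a multiple choice function.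

*Proof.* Let $x,y\in X_i$. By (1), $x-y$ is a scalar, so $g_0(x)-g_0(y)=g_0((x-y)\cdot 1)=x-y$. Hence
$$u_i:=x-g_0(x)\qquad (x\in X_i)$$
does not depend on $x\in X_i$, and the family $(u_i)_{i\in I}$ is defined without choice. Since $g_0(x)\in K$ is fixed by $\tau_i$, we get $\tau_i(u_i)=x+1-g_0(x)=u_i+1$. Apply Lemma 3. $\square$

**A two-element set by hand.** Take one set $A=\{a,b\}$ and $k=\mathbb Q$; write $x,y$ for the two variables and $t=x-y$. Then $L=\mathbb Q(t)(x)$, and $\tau$ fixes $t$ and sends $x$ to $x+1$. We claim $K=\mathbb Q(t)$. Let $u\in K$ and write $u=P/Q$ in lowest terms in $\mathbb Q(t)[x]$ with $Q$ monic. Then $P(x+1)/Q(x+1)$ is the same element, again in lowest terms with monic denominator, so $P(x+1)=P(x)$ and $Q(x+1)=Q(x)$. The polynomial $P(x)-P(0)$ vanishes at $0,1,2,\dots$, infinitely many points in characteristic $0$, so $P$ is constant; likewise $Q$. Hence $u\in\mathbb Q(t)$.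

Here $L$ is countable, so linear algebra over $K$ needs no choice: run through an enumeration of $L$ to extend the independent set $\{1,x\}$ to a basis. We may therefore prescribe $g_0(1)=1$ and $g_0(x)\in\mathbb Q(t)$ at will. If $g_0(x)=0$, then $u=x$: the element $a$ is selected. As a check, $g_0(y)=g_0(x)-t=y-x$, and $y-g_0(y)=x$ as well. If $g_0(x)=t/2$, then $u=x-\frac{x-y}2=\frac{x+y}2$, with support $\{x,y\}$: both elements are selected, and neither is preferred. So the construction gives finite subsets, and nothing forces it to give single elements.

**Step 5: conclusion of Proposition 1, up to one implication.** Let $h:L\to K$ be a non-zero $K$-linear functional; it exists by hypothesis, as $K$ has characteristic $c$. Pick $w\in L$ with $h(w)\neq0$ and put $g_0(v)=h(wv)/h(w)$. This is $K$-linear and $g_0(1)=1$, so $(A_i)$ has a multiple choice function. The family was arbitrary, so MC holds. It remains to pass from MC to AC.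

## 2. From finite subsets to single elements

**Lemma 5.** MC implies $\mathbf{AC}$.

*Proof.* Recall that $V_0=\emptyset$, $V_{\beta+1}=P(V_\beta)$ and $V_\lambda=\bigcup_{\beta<\lambda}V_\beta$ for limit $\lambda$, and that by Foundation every set is contained in some $V_\alpha$. The rank of $u$ is the least $\rho$ with $u\in V_{\rho+1}$. The Hartogs ordinal of a set $Y$ is the least ordinal that does not inject into $Y$; it exists in ZF.

**Step 1: $P(\kappa)$ can be well-ordered for every ordinal $\kappa$.** This is where finite sets become single elements: a linear order picks the least element of a finite set. Put $A<B$ if $A\neq B$ and the least element of $A\triangle B$ lies in $B$. This is the lexicographic order on characteristic functions, a linear order of $P(\kappa)$. Apply MC to the family of all non-empty subsets of $P(\kappa)$ and take the least element of each finite set obtained. The result is a function $\varphi$ with $\varphi(Z)\in Z$ for every non-empty $Z\subseteq P(\kappa)$. Now use Zermelo's argument. Define recursively $y_\xi=\varphi(P(\kappa)\setminus\{y_\eta:\eta<\xi\})$ as long as the set in brackets is non-empty. The $y_\xi$ are distinct, so the recursion stops before the Hartogs ordinal of $P(\kappa)$.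 When it stops, all of $P(\kappa)$ has been listed along an ordinal.

**Step 2: every $V_\alpha$ can be well-ordered.** The difficulty is that a recursion along $\beta\le\alpha$ would have to choose a well-ordering at each stage; we avoid this by fixing a single well-ordering once and for all. Let $\kappa$ be the Hartogs ordinal of $V_\alpha$, and fix one well-ordering $W$ of $P(\kappa)$, which exists by Step 1. Define well-orderings $<_\beta$ of $V_\beta$ for $\beta\le\alpha$ by recursion, starting with the empty order.

Successors: suppose $<_\beta$ is given and $\beta<\alpha$. The order type $\theta$ of $(V_\beta,<_\beta)$ injects into $V_\beta\subseteq V_\alpha$. If $\theta\ge\kappa$, then $\kappa$ would inject into $V_\alpha$, which is false; so $\theta<\kappa$. The unique isomorphism $V_\beta\to\theta\subseteq\kappa$ induces, by taking images of subsets, an injection $V_{\beta+1}=P(V_\beta)\to P(\kappa)$. Let $<_{\beta+1}$ be the pullback of $W$.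

Limits: put $u<_\lambda v$ if $\operatorname{rank}u<\operatorname{rank}v$, or if both ranks equal some $\rho$ and $u<_{\rho+1}v$. This makes sense since $\rho+1<\lambda$. It is a well-ordering: in a non-empty subset of $V_\lambda$, take the elements of least rank $\rho$ and among them the $<_{\rho+1}$-least.

**Step 3: conclusion.** Given a non-empty family $(A_i)$ of non-empty sets, take $\alpha$ with $\bigcup_iA_i\subseteq V_\alpha$ and one well-ordering of $V_\alpha$. Let $f(i)$ be the least element of $A_i$. $\square$

This completes the proof of Proposition 1.

## 3. Ingleton's theorem, and what a norm changes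

Let $\mathcal K$ be a field with a non-archimedean absolute value $|\cdot|:\mathcal K\to[0,\infty)$: it is multiplicative, vanishes exactly at $0$, and satisfies $|\lambda+\mu|\le\max(|\lambda|,|\mu|)$. It is non-trivial if $|\lambda|\notin\{0,1\}$ for some $\lambda$. A closed ball is a set $B(a,r)=\{b:|b-a|\le r\}$ with $r\ge0$. By the ultrametric inequality every point of a ball is a center of it, and two balls that meet are comparable by inclusion.

**Definition.** A nest is a family of closed balls totally ordered by inclusion. The field $\mathcal K$ is spherically complete if every nest in $\mathcal K$ has non-empty intersection.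

For example, $\mathbb Q_p$ is spherically complete; we prove this in Section 8. The field $\mathbb Q$ with the $p$-adic absolute value is not, by Lemma 7 below.

**Definition.** A norm on a $\mathcal K$-vector space $E$ is a map $\|\cdot\|:E\to[0,\infty)$ such that $\|x\|=0$ if and only if $x=0$, $\|\lambda x\|=|\lambda|\,\|x\|$, and $\|x+y\|\le\max(\|x\|,\|y\|)$. A Banach space over $\mathcal K$ is a $\mathcal K$-vector space with a norm for which it is complete in the induced metric. For a continuous linear functional $f:F\to\mathcal K$ on a normed space put $\|f\|=\sup_{x\neq0}|f(x)|/\|x\|$.

An example used below: a field $\mathcal L\supseteq\mathcal K$ with an absolute value extending that of $\mathcal K$ is a normed $\mathcal K$-space, because $|\lambda x|=|\lambda||x|$. If it is complete, it is a Banach space.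

If $|\cdot|$ is non-trivial, $\|f\|$ is finite for continuous $f$. Indeed, there is $\delta>0$ with $|f(x)|\le1$ whenever $\|x\|\le\delta$. Take $\pi\in\mathcal K$ with $|\pi|>1$. Each $x\ne0$ has a multiple $\pi^nx$ with $\delta/|\pi|<\|\pi^nx\|\le\delta$, so $|f(x)|\le|\pi|^{-n}\le(|\pi|/\delta)\|x\|$.

**Ingleton's theorem.** For every spherically complete field $\mathcal K$ with a non-trivial non-archimedean absolute value, every Banach space $E$ over $\mathcal K$, every vector subspace $F$ of $E$ and every continuous linear functional $f:F\to\mathcal K$, there exists a continuous linear functional $g:E\to\mathcal K$ extending $f$ with $\|g\|=\|f\|$.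

It is the $p$-adic analogue of the Hahn–Banach theorem. The question whether it implies AC is van Rooij's; it appears in "The Continuous Hahn-Banach Property And The Axiom Of Choice", http://lim.univ-reunion.fr/staff/mar/nankai07.pdf. That source does not specify a formalization. Reading the theorem as one statement, universally quantified over all fields $\mathcal K$, is a choice we make here.

**Theorem A.** In ZF, Ingleton's theorem implies $\mathbf{AC}$. Since Ingleton's theorem is provable in ZF + AC, the two are equivalent over ZF.

Suppose for a moment that trivial absolute values were allowed. Give the fields $K\subset L$ of Section 1 the trivial absolute value, equal to $1$ on all non-zero elements. The balls in $K$ are the one-point sets (radius $<1$) and $K$ itself (radius $\geq1$), so $K$ is spherically complete: a nest with a one-point ball has that point in all its members. The space $L$ is complete, since its Cauchy sequences are eventually constant. Extending the identity $K\to K$ to $L$ gives $g_0$ as in Proposition 4. So in that case the theorem is already proved. But trivial absolute values are excluded. What changes is that the base field must now carry a non-trivial absolute value and be spherically complete,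 while we still need scalars that the translations $\tau_i$ leave fixed.

First we dispose of the direction from AC to Ingleton's theorem. Its one-dimensional step needs no choice, and we shall use that step again in Section 8.

**Lemma 6 (finite extensions, ZF).** Let $\mathcal K$ be spherically complete, $E$ a normed space over $\mathcal K$, $F\subseteq G\subseteq E$ subspaces with $G/F$ finite-dimensional, and $f:F\to\mathcal K$ linear with $|f(y)|\le C\|y\|$ for all $y\in F$. Then $f$ extends to a linear $h:G\to\mathcal K$ with $|h(v)|\le C\|v\|$ for all $v\in G$.

*Proof.* By induction on $\dim G/F$ we may assume $G=F+\mathcal Kx$ with $x\notin F$. We look for a value $\alpha=h(x)$. Consider the balls $B(f(y),C\|y-x\|)$ for $y\in F$. For $y,y'\in F$,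
$$|f(y)-f(y')|\le C\|y-y'\|\le\max\bigl(C\|y-x\|,\,C\|y'-x\|\bigr).$$
So the center of the smaller ball lies in the larger one, and the smaller ball is contained in the larger one. The balls form a nest; let $\alpha$ be a point of the intersection and put $h(y+\lambda x)=f(y)+\lambda\alpha$. Then $|h(y-x)|=|f(y)-\alpha|\le C\|y-x\|$ for all $y\in F$. For $\lambda\ne0$ write $y+\lambda x=-\lambda(y'-x)$ with $y'=-\lambda^{-1}y\in F$; multiplying by $|\lambda|$ gives $|h(y+\lambda x)|\le C\|y+\lambda x\|$. $\square$

**Ingleton's theorem in ZF + AC.** Order by extension the pairs $(G,h)$ with $F\subseteq G\subseteq E$ and $h:G\to\mathcal K$ a linear extension of $f$ with $|h(v)|\le\|f\|\,\|v\|$. Unions of non-empty chains are again such pairs, so Zorn's lemma gives a maximal pair $(G,h)$, and Lemma 6 shows $G=E$. Then $\|h\|\le\|f\|$, and $\|h\|\geq\|f\|$ because $h$ extends $f$.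

## 4. The invariant field cannot carry the norm

The first attempt is to put some non-trivial absolute value on $L=k(X)$, say one coming from degrees or from a prime number, to restrict it to $K$, and to apply Ingleton's theorem over $K$. It stops at the hypothesis of spherical completeness, already for the two-element set of Section 1, where $K=\mathbb Q(t)$ is countable.

**Lemma 7.** A countable field with a non-trivial non-archimedean absolute value is not spherically complete.

*Proof.* Let $q_0,q_1,\dots$ enumerate the field, and fix $\lambda$ with $0<|\lambda|<1$. We build balls $B_0\supseteq B_1\supseteq\cdots$ of positive radius with $q_n\notin B_{n+1}$; no point is then in all of them. Start with $B_0=B(q_0,1)$. Given $B_n=B(c_n,r_n)$ with $r_n>0$, the ball contains $c_n$ and $c_n+\lambda^j$ for large $j$, hence a point different from $q_n$. Let $c_{n+1}$ be the first such point in the enumeration, let $r_{n+1}$ be the largest power $|\lambda|^m$ ($m\ge0$) with $|\lambda|^m\le r_n$ and $|\lambda|^m<|c_{n+1}-q_n|$, and put $B_{n+1}=B(c_{n+1},r_{n+1})$. Then $B_{n+1}\subseteq B_n$ and $q_n\notin B_{n+1}$. $\square$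

So the base field must be enlarged, and two things can then go wrong. The new scalars have to be insensitive to the translations, or $x-g(x)$ will not satisfy (2). And an element of an enlarged $L$ may involve infinitely many variables, as the series $\sum_n x_nz^n$ with distinct variables $x_n$ does, so that its support is useless for multiple choice.

What gets past this point is to enlarge $K$ and $L$ by one and the same procedure, which keeps a copy of the original pair readable inside: take formal Laurent series in a new variable $z$ over both fields. The absolute value lives entirely on $z$, so it does not interfere with $K\subset L$. Scalars from $K((z))$ have all coefficients in $K$, so they are insensitive to translations. And from an infinite series $g(x)$ we retain only the coefficient of $z^0$, a single element of $K$.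

## 5. Series fields are spherically complete in ZF

The theorem needs that $M((z))$ is spherically complete for every field $M$, proved without choice. We treat more general exponents at no extra cost, since Section 7 uses them. Let $M$ be a field and $\Gamma\ne\{0\}$ a subgroup of $(\mathbb R,+)$.

**Definition.** $M((z^\Gamma))$ is the set of functions $a=(a_\gamma)_{\gamma\in\Gamma}$ from $\Gamma$ to $M$ whose support $\operatorname{supp}a=\{\gamma:a_\gamma\neq0\}$ is well-ordered in $\mathbb R$, with the usual addition and multiplication of series. Put $|a|=2^{-\min\operatorname{supp}a}$ for $a\neq0$ and $|0|=0$.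

For $\Gamma=\mathbb Z$ this is the usual field $M((z))$ of Laurent series, and for Theorem A only $\Gamma=\mathbb Z$ is needed. For $\Gamma=\mathbb Q$ the series $\sum_{n\ge0}z^{1-2^{-n}}$ is allowed, and $\sum_{n\ge1}z^{1/n}$ is not, because $\{1/n\}$ has no least element. That $M((z^\Gamma))$ is a field for general $\Gamma$ is Lemma 9 below. In all cases $|\cdot|$ is a non-trivial non-archimedean absolute value: lowest coefficients multiply, $\operatorname{supp}(a+b)\subseteq\operatorname{supp}a\cup\operatorname{supp}b$, and $|z^\gamma|=2^{-\gamma}\ne1$ for $\gamma\neq0$.

**Lemma 8 (ZF).** $M((z^\Gamma))$ is spherically complete and complete.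

*Proof.* **Step 1: a ball is a prescription of initial coefficients.** For a closed ball $B$ let $D_B$ be the set of $\gamma\in\Gamma$ at which all elements of $B$ have the same coefficient. Let $B$ have center $a$ and radius $r$, and put $\rho=-\log_2r\in(-\infty,\infty]$. Then $|b-a|\le r$ means that $b-a$ has no support below $\rho$, so
$$B=\{b:\ b_\gamma=a_\gamma\ \text{ for all }\gamma<\rho\}.$$
We have $D_B=\{\gamma\in\Gamma:\gamma<\rho\}$, because for $\gamma\ge\rho$ both $a$ and $a+z^\gamma$ lie in $B$. So $D_B$ is an initial segment of $\Gamma$, and for any $a\in B$ the ball $B$ consists of all $b$ that agree with $a$ on $D_B$.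

**Step 2: gluing the prescriptions of a nest.** Let $\mathcal N$ be a non-empty nest and $D=\bigcup_{B\in\mathcal N}D_B$. For $\gamma\in D$ let $d_\gamma$ be the common $\gamma$-coefficient of the elements of any $B\in\mathcal N$ with $\gamma\in D_B$. This does not depend on $B$: of two such balls one contains the other, and an element of the smaller one (balls are non-empty) has the coefficient prescribed by both. For $\gamma\in\Gamma\setminus D$ put $d_\gamma=0$.

**Step 3: the glued function is a series.** We have to show that $\operatorname{supp}d$ is well-ordered. Let $\emptyset\neq T\subseteq\operatorname{supp}d$. Pick $\gamma_0\in T$; then $\gamma_0\in D$, so pick $B\in\mathcal N$ with $\gamma_0\in D_B$, and pick $a\in B$. Since $D_B$ is an initial segment, $d$ and $a$ agree at all $\gamma\le\gamma_0$. So $T\cap(-\infty,\gamma_0]$ is a non-empty subset of the well-ordered set $\operatorname{supp}a$ and has a least element, which is the least element of $T$.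

Thus $d\in M((z^\Gamma))$. For each $B\in\mathcal N$ the series $d$ has the prescribed coefficients on $D_B$, so $d\in B$ by Step 1. Hence $d\in\bigcap\mathcal N$.

**Step 4: completeness.** Let $(x_n)$ be a Cauchy sequence and $r_n=\sup_{m\ge n}|x_m-x_n|$, so $r_n\to0$. For $m\ge n+1$ we have $|x_m-x_{n+1}|\le\max(|x_m-x_n|,|x_n-x_{n+1}|)\le r_n$, so $r_{n+1}\le r_n$. As $x_{n+1}\in B(x_n,r_n)$, the balls $B(x_n,r_n)$ decrease. A point $x$ of their intersection satisfies $|x-x_n|\le r_n\to0$. $\square$

## 6. Proof of Theorem A

Assume Ingleton's theorem. By Lemma 5 it suffices to prove MC. Let $(A_i)_{i\in I}$ be a non-empty family of non-empty sets, and let $K\subseteq L$ be as in Section 1 with $k=\mathbb Q$.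

**Step 1: the Banach space.** We set up a situation to which Ingleton's theorem applies. Put $\mathcal K=K((z))$ and $E=L((z))\supseteq\mathcal K$. By Lemma 8, $\mathcal K$ is a spherically complete field with a non-trivial absolute value, and $E$ is complete. The absolute value of $E$ is multiplicative and extends that of $\mathcal K$, so $E$ is a Banach space over $\mathcal K$.

**Step 2: the extension.** Let $F=\mathcal K\cdot1=\mathcal K\subseteq E$, and let $f:F\to\mathcal K$ be the identity. It is linear and continuous with $\|f\|=1$. Ingleton's theorem gives a $\mathcal K$-linear map $g:E\to\mathcal K$ with $g(1)=1$. We shall not use the norm of $g$ nor its continuity.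

**Step 3: descending to $K\subseteq L$.** We now return to the fields of Section 1. For $u\in L\subseteq L((z))$ let $g_0(u)\in K$ be the coefficient of $z^0$ in $g(u)\in K((z))$. For $\lambda\in K\subseteq\mathcal K$ we have $g(\lambda u)=\lambda g(u)$, and the $z^0$-coefficient of $\lambda g(u)$ is $\lambda g_0(u)$; additivity is clear. So $g_0:L\to K$ is $K$-linear, and $g_0(1)=1$.

**Step 4: conclusion.** By Proposition 4, $(A_i)$ has a multiple choice function. Hence MC holds, and AC follows from Lemma 5. With the implication from AC to Ingleton's theorem in Section 3, the two are equivalent over ZF. $\blacksquare$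

The field $\mathcal K$ depends on the family $(A_i)$: the proof uses the universal quantifier over fields. No claim is made about which single fixed field that is not locally compact, if any, would suffice for AC.

## 7. Weaker hypotheses that still give AC

**Theorem B (ZF).** Fix $c\in\{0\}\cup\{\text{primes}\}$, a prime $p$, and a subgroup $\{0\}\neq\Gamma\le(\mathbb R,+)$. The following are equivalent:

1. $\mathbf{AC}$.
2. Ingleton's theorem.
3. For every field $K$ of characteristic $c$, every non-zero Banach space over $\mathcal K=K((z^\Gamma))$ with norm values in $|\mathcal K|$ admits a non-zero linear functional (continuity not required).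
4. For every spherically complete discretely valued field $\mathcal K$ of characteristic $0$ with residue characteristic $p$, every non-zero Banach space over $\mathcal K$ admits a non-zero continuous linear functional.
5. For every field $K$ of characteristic $c$, every non-zero $K$-vector space admits a non-zero linear functional.

So neither norm control nor (in equal characteristic) continuity is needed. One-dimensional $F$ suffices, and one may fix the characteristics of the field and the residue field; in equal characteristic one may also prescribe any value group.

First we pay the debt from Section 5.

**Lemma 9 (ZF).** $M((z^\Gamma))$ is a field.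

*Proof.* Let $S,T\subseteq\mathbb R$ be well-ordered.

**Step 1: each $\gamma$ has only finitely many representations $\gamma=s+t$ with $s\in S$, $t\in T$.** This makes the coefficients of a product finite sums. Otherwise the set of such $s$ is an infinite well-ordered set. Its first $\omega$ elements strictly increase, so the corresponding $t=\gamma-s$ strictly decrease in $T$, a contradiction.

**Step 2: $S+T$ is well-ordered.** This makes supports of products admissible. Suppose $\emptyset\neq C\subseteq S+T$ has no least element. For $s\in S$ with $(s+T)\cap C\neq\emptyset$ let $m(s)=\min((s+T)\cap C)$. Take $s_0$ with $m(s_0)$ defined. Given $s_n$, there is an element of $C$ below $m(s_n)$; it lies in some $s+T$, so $m(s)<m(s_n)$ for that $s$. Let $s_{n+1}$ be the least $s\in S$ with $m(s)$ defined and $m(s)<m(s_n)$. Since $m(s_{n+2})<m(s_{n+1})<m(s_n)$, the element $s_{n+2}$ was a candidate for $s_{n+1}$, and minimality gives $s_{n+1}\le s_{n+2}$. So for $n\ge1$ the $s_n$ do not decrease while the $m(s_n)$ strictly decrease. Hence the elements $m(s_n)-s_n\in T$ strictly decrease, a contradiction.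

**Step 3: ring axioms.** Sums have well-ordered support, since the union of two well-ordered subsets of $\mathbb R$ is well-ordered. Products are defined by Steps 1 and 2. Associativity and distributivity are rearrangements of finite sums; for triple products use Step 1 twice.

**Step 4: inverses.** Write $a\neq0$ as $a_{\gamma_0}z^{\gamma_0}(1-\varepsilon)$ with $\gamma_0=\min\operatorname{supp}a$; either $\varepsilon=0$ and we are done, or $\delta:=\min\operatorname{supp}\varepsilon>0$. All elements of $\operatorname{supp}\varepsilon^n$ are $\ge n\delta$, so each coefficient of $b=\sum_{n\ge0}\varepsilon^n$ is a finite sum. Below any bound, $\operatorname{supp}b$ lies in a finite union of well-ordered sets; therefore every non-empty subset of $\operatorname{supp}b$ has a least element. Given $\gamma$, choose $N\geq 0$ with $(N+1)\delta>\gamma$. The series $b$ and $\sum_{n\le N}\varepsilon^n$ agree at all exponents $<(N+1)\delta$, and $1-\varepsilon$ has no negative exponents. So the $\gamma$-coefficient of $(1-\varepsilon)b$ is that of $(1-\varepsilon)\sum_{n\le N}\varepsilon^n=1-\varepsilon^{N+1}$, which is that of $1$. Hence $(1-\varepsilon)b=1$. $\square$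

*Proof of Theorem B.* We prove $(1)\Rightarrow(2)\Rightarrow(3)\Rightarrow(1)$, $(2)\Rightarrow(4)\Rightarrow(1)$ and $(1)\Rightarrow(5)\Rightarrow(1)$.

**$(1)\Rightarrow(2)$ and $(1)\Rightarrow(5)$.** The first was proved in Section 3. For the second, take a basis and a coordinate function.

**$(2)\Rightarrow(3)$ and $(2)\Rightarrow(4)$.** In both cases the base field is spherically complete with a non-trivial absolute value; in (3) this is Lemma 8. Pick $e\neq0$ in the Banach space and extend the functional $\lambda e\mapsto\lambda$, which has norm $1/\|e\|$ on $F=\mathcal Ke$. The extension is non-zero and continuous.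

**$(5)\Rightarrow(1)$.** This is Proposition 1.

**$(3)\Rightarrow(1)$.** We repeat Section 6 with a functional that is not normalized. Let $k$ be the prime field of characteristic $c$ and $K\subseteq L$ as in Section 1. By Lemma 8, $E=L((z^\Gamma))$ is a non-zero Banach space over $\mathcal K=K((z^\Gamma))$; its norm values lie in $\{0\}\cup\{2^{-\gamma}:\gamma\in\Gamma\}=|\mathcal K|$. Take a non-zero $\mathcal K$-linear $h:E\to\mathcal K$ and $w\in E$ with $h(w)\neq0$. Since $E$ is a field containing $\mathcal K$, the map $g(v)=h(wv)/h(w)$ is $\mathcal K$-linear with $g(1)=1$. For $u\in L$ let $g_0(u)$ be the $z^0$-coefficient of $g(u)$. As in Section 6, $g_0:L\to K$ is $K$-linear with $g_0(1)=1$. Proposition 4 gives MC, and Lemma 5 gives AC.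

**$(4)\Rightarrow(1)$.** Now $z$ is not available; the prime $p$ takes its place, and instead of the constant coefficient we read the residue modulo $p$. Let $L=\mathbb Q(X)$ with $\tau_i$ and $K$ as in Section 1 for $k=\mathbb Q$.

**Step 1: the Gauss absolute value and its residue field.** We need an absolute value on $L$ which the $\tau_i$ preserve and whose residue field is again a rational function field in the variables $X$. On $\mathbb Q[X]$ put $|\sum_ma_mm|=\max_m|a_m|_p$, the sum running over monomials $m$. For $p=2$, for example, $|2x+3y|=1$ and $|\tfrac12x+4|=2$. This is multiplicative by Gauss's lemma: after scaling by powers of $p$ we may assume $|a|=|b|=1$; then $a,b\in\mathbb Z_{(p)}[X]$ have non-zero reductions in the domain $\mathbb F_p[X]$, so $ab$ has non-zero reduction and $|ab|=1$. It is clearly ultrametric, so it extends to a non-archimedean absolute value on $L$ with value group $p^{\mathbb Z}$. Let $O_L$ be the valuation ring and $O_K=O_L\cap K$. Since $\mathbb Q\subseteq K$, both are discrete valuation rings with uniformizer $p$.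

Write $u\in O_L$ as $a/b$ with $a,b\in\mathbb Q[X]$, scaled so that $|b|=1$; then $|a|\le1$, so $a,b\in\mathbb Z_{(p)}[X]$, and $\bar b\neq0$. Send $u$ to $\bar a/\bar b\in\mathbb F_p(X)$. This is well defined, since $ab'=a'b$ reduces modulo $p$; it is a surjective ring homomorphism; and $\bar a=0$ means $|a|\le1/p$, that is, $u\in pO_L$. Hence $O_L/pO_L\cong\mathbb F_p(X)$.

Both $\tau_i$ and $\tau_i^{-1}$ preserve $\mathbb Z_{(p)}[X]=\{a\in\mathbb Q[X]:|a|\le1\}$. By scaling, $|\tau_i(a)|\le|a|$ and $|\tau_i^{-1}(a)|\le|a|$, so $\tau_i$ preserves $|\cdot|$ on $\mathbb Q[X]$, hence on $L$, and maps $O_L$ onto itself. It induces on $\mathbb F_p(X)$ the analogous translation $\bar\tau_i$. As $pO_L\cap O_K=pO_K$, the field $O_K/pO_K$ is a subfield of $\mathbb F_p(X)$; since $\tau_i$ fixes $K$ pointwise, $\bar\tau_i$ fixes $O_K/pO_K$ pointwise.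

**Step 2: completions in ZF.** We need a spherically complete field around $K$ and a complete one around $L$. For $R=O_K$ or $R=O_L$ let $\hat R=\varprojlim R/p^m$, the ring of compatible sequences $b=(b_m)_{m\ge1}$ with $b_m\in R/p^m$. We claim that the kernel of $b\mapsto b_n$ is $p^n\hat R$. Clearly it contains $p^n\hat R$. Let $b_n=0$. For each $j\ge1$ we have $b_{n+j}\in p^nR/p^{n+j}R$, and multiplication by $p^n$ is an isomorphism $R/p^j\to p^nR/p^{n+j}R$. So there is a unique $b'_j\in R/p^j$ with $p^nb'_j=b_{n+j}$, and by uniqueness the $b'_j$ are compatible. The $(n+j)$-th component of $p^nb'$ is $p^nb'_{n+j}$, which depends only on $b'_{n+j}$ modulo $p^j$, that is, on $b'_j$; so it equals $b_{n+j}$. Thus $b=p^nb'$, and $b'$ is the only such element: if $p^nb''=b$, the same computation gives $p^nb''_j=b_{n+j}$ for all $j$, so $b''=b'$.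

Consequently $\hat R/p^n\hat R=R/p^n$, as $R\to R/p^n$ is onto, and $p$ is not a zero divisor in $\hat R$. If $b_1\neq0$, then each $b_m$ lifts to an element of $R$ not divisible by $p$, a unit of the discrete valuation ring $R$. So each $b_m$ is a unit of $R/p^m$, and the inverses are compatible, so $b$ is a unit of $\hat R$. Since $\bigcap_np^n\hat R=0$, every non-zero element of $\hat R$ is uniquely $p^n$ times a unit. Hence $\hat R$ is a discrete valuation ring with uniformizer $p$; it contains $R$ because $\bigcap_np^nR=0$.

Put $\hat A=\hat O_K$, $\hat B=\hat O_L$, $\mathcal K=\hat A[1/p]$, $\mathcal L=\hat B[1/p]$, with $|p^n\cdot\text{unit}|=p^{-n}$. Since $p^nO_L\cap O_K=p^nO_K$, the maps $O_K/p^n\to O_L/p^n$ are injective. So $\hat A\subseteq\hat B$, the two valuations agree on $\hat A$, and $\mathcal K\subseteq\mathcal L$ is a valued subfield.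

**Step 3: spherical completeness.** We show it for $\hat R[1/p]$, which covers $\mathcal K$ and $\mathcal L$. Let a non-empty nest be given. If it contains a one-point ball, that point lies in all its balls, by comparability. Otherwise each ball $B$ has the form $a+p^n\hat R$ with a unique $n=n_B\in\mathbb Z$, and $B\subseteq B'$ implies $n_B\ge n_{B'}$. If the $n_B$ are bounded above, take $B$ with $n_B$ maximal. Any other $B'$ either contains $B$, or is contained in $B$ and then has $n_{B'}=n_B$, so $B'=B$. So $B$ is contained in all balls of the nest.

If the $n_B$ are unbounded, fix $B_0=a_0+p^{n_0}\hat R$ in the nest. The balls of the nest inside $B_0$ become, after translation by $-a_0$ and division by $p^{n_0}$, balls $b+p^n\hat R\subseteq\hat R$ with $n$ unbounded. Given $m\ge1$, every such ball with $n\ge m$ determines the class of $b$ in $\hat R/p^m\hat R=R/p^m$. Two such balls determine the same class, since the smaller one is contained in the larger one. These classes are compatible, so they define a point of $\hat R$, and it lies in all these balls. Undoing the transformation gives a point in all balls of the nest that are contained in $B_0$; the remaining balls contain $B_0$.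

Completeness of $\mathcal K$ and $\mathcal L$ follows exactly as in Step 4 of Lemma 8. So $\mathcal K$ is a field as in (4), of characteristic $0$ with residue field $O_K/pO_K$ of characteristic $p$, and $\mathcal L$ is a non-zero Banach space over $\mathcal K$.

**Step 4: a normalized functional of norm at most $1$.** In Section 6 the constant coefficient existed for every series. Here a residue exists only for elements of $\hat A$, so now we do need a norm bound. By (4) there is a non-zero continuous $\mathcal K$-linear $h:\mathcal L\to\mathcal K$. By continuity at $0$ there is $N$ with $|h(v)|\le1$ whenever $|v|\le p^{-N}$. If $|v|=p^{-m}$, then $|p^{N-m}v|=p^{-N}$, so $p^{m-N}|h(v)|\le1$, that is, $|h(v)|\le p^N|v|$. The non-zero numbers among $|h(v)|/|v|$ with $v\neq0$ lie in $p^{\mathbb Z}$ and are bounded above, so their maximum $\|h\|$ is attained at some $w$. Put $g(v)=h(wv)/h(w)$. Then $g$ is $\mathcal K$-linear, $g(1)=1$, and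
$$|g(v)|\le\frac{\|h\|\,|w|\,|v|}{|h(w)|}=|v|.$$

**Step 5: residues solve equation (2) over $\mathbb F_p$.** Let $x\in X_i$. Then $|x|=1$, so $|g(x)|\le1$ and $g(x)\in\hat A$. For $x,y\in X_i$ we have $x-y\in O_K\subseteq\hat A$ by (1), so $g(x)-g(y)=(x-y)g(1)=x-y$. Hence $s_i=x-g(x)\in\hat B$ does not depend on $x\in X_i$. Its residue
$$u_i=\bar s_i=x-\overline{g(x)}\in\hat B/p\hat B=O_L/pO_L=\mathbb F_p(X)$$
satisfies $\bar\tau_i(u_i)=u_i+1$, because $\overline{g(x)}\in\hat A/p\hat A=O_K/pO_K$ is fixed by $\bar\tau_i$. Lemma 3 with $k=\mathbb F_p$ gives a multiple choice function for $(A_i)$. Hence MC holds, and Lemma 5 gives AC. $\blacksquare$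

## 8. Fields with compact unit ball

The fields $K((z))$ of Section 6 are large. Could the theorem be proved with, say, $\mathbb Q_p$ and the fields $\mathbb F_q((z))$ only? Recall the Boolean prime ideal theorem BPI, in the form: every proper filter on a set extends to an ultrafilter.

**Theorem C (ZF).** BPI implies Ingleton's theorem restricted to fields $\mathcal K$ whose closed unit ball is compact (locally compact fields, e.g. $\mathbb Q_p$ and $\mathbb F_q((z))$). Hence, if ZF is consistent, Ingleton's theorem restricted to locally compact fields does not imply $\mathbf{AC}$, because BPI does not imply AC in ZF (J. D. Halpern and A. Lévy, *The Boolean prime ideal theorem does not imply the axiom of choice*, Proc. Sympos. Pure Math. 13, Part 1, AMS 1971, 83–134).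

So the use of fields that are not locally compact in Theorem A cannot be avoided. The two descriptions of the class of fields agree: in a locally compact field some $B(0,r)$ with $r>0$ is compact, and a suitable multiple of it contains $B(0,1)$ as a closed subset.

*Proof.* Let the closed unit ball of $\mathcal K$ be compact, and let $E,F,f$ be as in Ingleton's theorem.

**Step 1: $\mathcal K$ is spherically complete.** This is needed for Lemma 6. A ball $B(0,r)$ is a closed subset of $\lambda B(0,1)$ for some $\lambda$ with $|\lambda|\ge r$, so it is compact; by translation all closed balls are compact. A nest consists of closed non-empty sets, any finitely many of which have the smallest one as their intersection. By compactness of one of its balls, the whole nest has non-empty intersection.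

**Step 2: a compact space of candidates.** Let $P=\prod_{x\in E}B(0,\|f\|\,\|x\|)$, with the product topology. Under BPI, $P$ is compact. Let closed subsets of $P$ with the finite intersection property be given. Extend the filter they generate to an ultrafilter $\mathcal U$ on $P$. Its image in the factor of index $x$ is an ultrafilter on a compact Hausdorff space. Such an ultrafilter converges: otherwise the open sets not belonging to it would cover the space, finitely many of them would cover it, and one of these would belong to the ultrafilter. The limit is unique because the factor is Hausdorff. Here is where choice is avoided: the limits, being unique, define a point $\varphi\in P$. Every basic neighborhood of $\varphi$ is a finite intersection of preimages of neighborhoods of the coordinates, so it belongs to $\mathcal U$ and meets every member of $\mathcal U$. Therefore $\varphi$ lies in all the given closed sets.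

**Step 3: the conditions.** We express "linear extension of $f$" by closed conditions on $\varphi\in P$:
$$\varphi(\lambda x+\mu y)=\lambda\varphi(x)+\mu\varphi(y)\ \ (\lambda,\mu\in\mathcal K,\ x,y\in E),\qquad \varphi(x)=f(x)\ \ (x\in F).$$
Each of them defines a closed set, since evaluations are continuous and $\mathcal K$ is Hausdorff. Finitely many of them involve only finitely many vectors, all of which lie in a subspace $G\supseteq F$ with $G/F$ finite-dimensional. By Lemma 6 with $C=\|f\|$, the functional $f$ extends to a linear $h:G\to\mathcal K$ with $|h(v)|\le\|f\|\,\|v\|$. Continued by $0$ outside $G$, it is a point of $P$ that satisfies these finitely many conditions. So the closed sets have the finite intersection property.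

**Step 4: the extension.** By Step 2 some $g\in P$ satisfies all conditions. It is linear, it extends $f$, and $\|g\|\le\|f\|$; hence $\|g\|=\|f\|$.

**Step 5: the examples.** It remains to see, without choice, that $\mathbb Q_p$ and $\mathbb F_q((z))$ belong to the class. By digit expansions their closed unit balls are homeomorphic to $\{0,\dots,q-1\}^{\mathbb N}$, with $q=p$ for $\mathbb Q_p$; for $\mathbb F_q((z))$ number the elements of $\mathbb F_q$. Suppose an open cover of this space has no finite subcover. Call a finite sequence $s$ bad if the set $[s]$ of all infinite sequences beginning with $s$ is not covered by finitely many members of the cover. The empty sequence is bad, and if $s$ is bad, then one of its $q$ one-term extensions is bad. Always taking the least digit that gives a bad extension, we obtain an infinite sequence all of whose initial segments are bad. But this sequence lies in some member of the cover, and that member contains $[s]$ for some initial segment $s$, a contradiction.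

Finally, suppose ZF is consistent. If Ingleton's theorem restricted to locally compact fields implied AC in ZF, then BPI would imply AC in ZF by what we have proved. This contradicts the theorem of Halpern and Lévy cited above. $\blacksquare$
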